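# Real algebraic differential forms realize every de Rham class of positive degree

## 1. The equality $H^i_{dR}(X)_{alg}=H^i_{dR}(X)$ and the words in it

**Main Theorem.** Let $X$ be a nonsingular real algebraic variety, compact or not, and let $i\ge 1$. Then every class in $H^i_{dR}(X)$ is represented by a closed real algebraic differential form, that is,
$$H^i_{dR}(X)_{alg}=H^i_{dR}(X).\tag{1}$$

Here is what each word means.

**Definition (real algebraic variety).** A real algebraic variety is a subset $X\subset\mathbb R^n$ that is the common zero set of finitely many real polynomials. Write $I(X)$ for the ideal of polynomials vanishing on $X$, and $\mathbb R[X]=\mathbb R[x_1,\dots,x_n]/I(X)$. The variety is nonsingular if it is nonsingular at each point $x$, which means that the local ring $\mathbb R[X]_{\mathfrak m_x}$ is regular. Then $X$ is a smooth submanifold of $\mathbb R^n$.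

**Definition (regular function, regular map).** A function $f:X\to\mathbb R$ is regular if $f=(p/q)|_X$ with real polynomials $p,q$ and $q$ nowhere zero on $X$. A map is regular (or entire rational) if its coordinate functions are regular.

For instance $1/(1+x^2)$ is regular on $\mathbb R$, and $1/x$ is regular on the hyperbola $xy=1$, where it equals $y$. Sums and products of regular functions are regular. So is $1/f$, if $f$ is regular and nowhere zero.

**Definition (real algebraic form).** A real algebraic differential form on a nonsingular $X$ is a form on $X$ that is the restriction of a finite sum of terms $f\,dx_{j_1}\wedge\dots\wedge dx_{j_k}$ with $f$ regular on $X$. The subspace $H^i_{dR}(X)_{alg}\subseteq H^i_{dR}(X)$ consists of the classes of closed real algebraic $i$-forms.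

Closedness is required on $X$ only. On the circle $x^2+y^2=1$ the form $x\,dy-y\,dx$ is real algebraic and closed, though it is not closed on $\mathbb R^2$. Its integral is $2\pi$.

The question comes from the text "Real Algebraic Differential Forms On Real Algebraic Varieties" (http://www.metu.edu.tr/%7Eozan/deRham.pdf). It is posed with this background: it is known that any de Rham class on a nonsingular quasiprojective complex algebraic variety is realized by a real algebraic differential form, and it is not known whether the same holds for real algebraic varieties.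

**Remark (degree zero).** The hypothesis $i\ge1$ is needed, because $\dim H^0_{dR}(X)_{alg}$ is the number of irreducible components of $X$, not of connected components. Suppose first that $X$ is irreducible of dimension $d$, and let $f=p/q$ be regular with $df=0$. Then $f$ equals a constant $c$ on a nonempty open subset of $X$. So the zero set of $p-cq$ in $X$ contains an open piece of a $d$-manifold, hence has dimension $d$. Since $X$ is irreducible, $p-cq$ vanishes on $X$, and $f=c$. For reducible $X$ we shall see in Section 3 that the indicator function of an irreducible component is regular, which gives the count in general. The hyperbola $xy=1$ is irreducible with two connected components, so (1) fails for it when $i=0$.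

This remark is also a warning. A regular function on an irreducible $X$ cannot tell two connected components apart by being constant on each. Yet the theorem says that closed forms of positive degree can treat the components independently.

## 2. Spheres, the punctured plane, and a cylinder with two sheets

On $S^d\subset\mathbb R^{d+1}$, with $d\ge1$, the form $\sum_k(-1)^{k-1}x_k\,dx_1\wedge\cdots\widehat{dx_k}\cdots\wedge dx_{d+1}$ is polynomial. It is closed on $S^d$ because it has top degree, and its integral is $(d+1)\operatorname{vol}(B^{d+1})\neq0$ by Stokes. So (1) holds for spheres. The punctured plane is the variety $\{w(x^2+y^2)=1\}\subset\mathbb R^3$; its $H^1_{dR}$ is spanned by $w(x\,dy-y\,dx)$.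

The first case with some content is
$$E=\{(x,y,z,w):x^2+y^2=1,\ zw=1\}\cong S^1\times\mathbb R^*,\tag{2}$$
where $\mathbb R^*=\mathbb R\setminus 0$. It is irreducible and has two connected components, $z>0$ and $z<0$, each homotopy equivalent to a circle. So $H^1(E;\mathbb R)=\mathbb R^2$. The form $d\theta=x\,dy-y\,dx$ has integral $2\pi$ over both circles $z=\pm1$. We would like also $\operatorname{sgn}(z)\,d\theta$, but $\operatorname{sgn}(z)$ is not regular. Instead use the map
$$u:E\to\mathbb C\setminus0,\qquad u=x+\sqrt{-1}\,yz .$$
It has no zero: if $x=0$ then $y=\pm1$, and $yz\ne0$. On a circle $z=\text{const}$ it winds $+1$ times around $0$ if $z>0$ and $-1$ times if $z<0$. Hence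
$$u^*(d\arg)=\frac{x\,d(yz)-yz\,dx}{x^2+y^2z^2}$$
is a closed real algebraic form on $E$ with integral $2\pi\operatorname{sgn}(z)$ over the circle at height $z$. So (1) holds for $E$ and $i=1$.

Two features of this example will matter. First, the closed form was obtained by pulling back a closed form along a regular map. Second, let $\alpha\in H^1(E;\mathbb Q)$ be the class with value $1$ on the circle $z=1$ and $0$ on the circle $z=-1$. In the obvious compactification $S^1\times P$, where $P=\mathbb R\cup\{\infty\}$, the two circles are homologous, so $\alpha$ does not extend to it. But put $\varphi=yz/x:E\to P$, and let $K$ be the closure in $S^1\times P\times P$ of the points $(x,y,z,\varphi)$. Let $\theta\in H^1(S^1;\mathbb Z)$ and $g\in H^1(P;\mathbb Z)$ be generators. Since $\varphi$ is the slope of $u$, it goes around $P$ twice whenever $u$ goes once around $0$. Hence, with the right sign of $g$, the class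
$$a'=\tfrac12\big(\theta+\tfrac12\,\tilde\varphi^*g\big)\in H^1(K;\mathbb Q),\qquad\tilde\varphi:K\to P\ \text{the last projection},$$
takes the value $\frac12(1+1)=1$ on $z=1$ and $\frac12(1-1)=0$ on $z=-1$. So $\alpha$ does extend to the more complicated compactification $K$. The function $1/\varphi=(x/y)\cdot(1/z)$ has a pole along $z=0$, but that pole is killed at the points with $x=0$. The proof will produce such functions systematically.

## 3. Maps instead of forms: Theorems A and B

The first idea for compact $X$ is to take a closed smooth form $\omega$ in the given class and to approximate its coefficients by polynomials. The approximation $\eta$ is real algebraic and can be made $C^1$-close to $\omega$. But then $d\eta$ is only small, not zero. To repair it one would have to solve $d\beta=d\eta$ with a small real algebraic $\beta$, and approximation gives no such solution. Closedness is lost when forms are approximated.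

Maps are more robust. A map into an open set can be approximated by a polynomial map in the same homotopy class, and the pullback of a closed form is exactly closed. This will give Theorem A below. It concerns open sets of $\mathbb R^M$, because the compact sets to which we apply it will be singular. Theorem B brings a noncompact $X$ into the range of Theorem A.

Conventions: cohomology is sheaf cohomology with constant coefficients; on manifolds and finite polyhedra it agrees with singular cohomology. "Cubical grid" means a grid of equal closed cubes with sides parallel to the axes.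

**Theorem A.** Let $W\subset\mathbb R^M$ be a finite union of closed cubes of a cubical grid, $V=\operatorname{int}W$, $i\ge1$, $m=\lfloor i/2\rfloor+1$, $a\in H^i(W;\mathbb Q)$. There is a closed real $i$-form $\omega$ on $V$ whose coefficients are rational functions with rational coefficients and with denominators nowhere zero on $W$, such that $[\omega]=\pi^m\,a|_V$.

**Theorem B.** Let $X$ be an irreducible nonsingular real algebraic variety, $i\ge1$, $\alpha\in H^i(X;\mathbb Q)$. There are a regular map $\Psi:X\to\mathbb R^M$ with bounded image and a class $a'\in H^i(K;\mathbb Q)$, $K=\overline{\Psi(X)}$, with $\Psi^*a'=\alpha$.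

The set $K$ for the variety $E$ in Section 2 is an instance of Theorem B, once $P$ is embedded in $\mathbb R^2$ as a circle. Indeed, $\varphi$ becomes $\big(\frac{x^2-y^2z^2}{x^2+y^2z^2},\frac{2xyz}{x^2+y^2z^2}\big)$, which is regular on $E$.

**Proof of the Main Theorem from Theorems A and B.** We may assume $X\neq\emptyset$.

**Step 1: reduction to irreducible $X$.** Theorem B needs irreducibility, so we show that the irreducible components can be treated separately. The local ring $\mathbb R[X]_{\mathfrak m_x}$ is regular, hence a domain, so $x$ lies on only one irreducible component. Thus the finitely many irreducible components $X_\nu$ are pairwise disjoint. They are nonsingular, since $\mathbb R[X_\nu]_{\mathfrak m_x}=\mathbb R[X]_{\mathfrak m_x}$ for $x\in X_\nu$. Being closed, disjoint and finite in number, they are also open in $X$, and $H^i_{dR}(X)=\bigoplus_\nu H^i_{dR}(X_\nu)$. Let $p_\nu$ and $p'$ be polynomials with zero sets $X_\nu$ and $\bigcup_{\mu\neq\nu}X_\mu$ (a sum of squares of finitely many equations does this). If $p/q$ is regular on $X_\nu$, with $q\ne0$ on $X_\nu$, consider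
$$\frac{p\,q\,p'^2}{q^2p'^2+p_\nu^2}.\tag{3}$$
On $X_\nu$ we have $p_\nu=0$, $p'\ne0$, $q\ne0$, so (3) equals $p/q$. On the other components $p'=0$ and $p_\nu\neq0$, so the denominator is $p_\nu^2>0$ and (3) equals $0$. So (3) is regular on $X$. Hence a closed algebraic form on $X_\nu$ extends by $0$ to a closed algebraic form on $X$, and it suffices to treat each $X_\nu$. (With $p=q=1$, (3) is the indicator function of $X_\nu$, as promised in Section 1.)

**Step 2: reduction to rational classes.** This lets us use $\mathbb Q$-coefficients. As a semialgebraic set, $X$ is homeomorphic to a finite union of open simplices of a finite simplicial complex, so it has the homotopy type of a finite complex (Bochnak–Coste–Roy, *Real Algebraic Geometry* (BCR), Ch. 9). Hence $H^i(X;\mathbb R)=H^i(X;\mathbb Q)\otimes\mathbb R$. Since $H^i_{dR}(X)_{alg}$ is an $\mathbb R$-subspace, it suffices to realize each $\alpha\in H^i(X;\mathbb Q)$. Take $\Psi,K,a'$ from Theorem B.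

**Step 3: thickening $K$.** Theorem A needs a union of cubes. For compact $K\subset\mathbb R^M$ one has $H^i(K;\mathbb Q)=\varinjlim_{U\supset K}H^i(U;\mathbb Q)$, the limit over open neighborhoods $U$. So $a'=a|_K$ for some open $U\supset K$ and $a\in H^i(U;\mathbb Q)$. Take a grid whose cubes have diameter less than the distance from $K$ to $\mathbb R^M\setminus U$, and let $W$ be the union of the closed cubes that meet $K$. Then $W\subset U$. If $y\in K$, all closed cubes containing $y$ belong to $W$, and their union is a neighborhood of $y$. So
$$K\subset V=\operatorname{int}W\subset W\subset U.$$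

**Step 4: pulling back.** Theorem A gives $\omega$ on $V$ with $[\omega]=\pi^m a|_V$. The form $\pi^{-m}\Psi^*\omega$ on $X$ is closed and represents $\Psi^*(a|_V)=\Psi^*a'=\alpha$. It is real algebraic: if a polynomial $q$ has no zero on $W$, then $q\circ\Psi$ is regular and nowhere zero on $X$, so $(p/q)\circ\Psi$ is regular. If $\Psi_j=P/Q$ on $X$, then $d\Psi_j=(Q\,dP-P\,dQ)/Q^2$ on $X$. $\square$

It remains to prove Theorem A (Sections 4–8) and Theorem B (Sections 9–13).

## 4. Theorem A in odd degree: maps to odd spheres

Let $s_d$ denote the orientation generator of $H^d(S^d;\mathbb Z)$, and also its image in $H^d(\mathbb R^{d+1}\setminus0)$.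

**Lemma 1.** Let $T$ be a finite CW complex, $d$ odd, $c\in H^d(T;\mathbb Q)$. There are an integer $N\ge1$ and a map $f:T\to S^d$ with $f^*s_d=Nc$ in $H^d(T;\mathbb Q)$.

The proof uses a mapping telescope. For maps $Y_1\to Y_2\to\cdots$ one glues the mapping cylinders end to end. A compact subset lies in a finite part, and the part up to $Y_k$ deformation retracts onto $Y_k$. Homology of the telescope is the direct limit. For circles with maps of degree $1,2,3,\dots$, $H_1$ is the limit of $\mathbb Z\xrightarrow{1}\mathbb Z\xrightarrow{2}\mathbb Z\xrightarrow{3}\cdots$, which is $\mathbb Q$.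

**Proof.** If $d=1$, some multiple $Nc$ is the image of an integral class because $T$ is finite, and $H^1(T;\mathbb Z)=[T,S^1]$.

**Step 1: a model of $K(\mathbb Q,d)$ built from spheres.** Let $d\ge3$, and let $\mathrm{Tel}$ be the telescope of $S^d\to S^d\to\cdots$ with maps of degrees $1,2,3,\dots$. It is simply connected, and its reduced integral homology is $\mathbb Q$ in degree $d$ and $0$ otherwise. A simply connected space whose reduced integral homology groups are $\mathbb Q$-vector spaces has homotopy groups that are $\mathbb Q$-vector spaces. The inclusion of the first sphere is a rational homology isomorphism of simply connected spaces, so it induces isomorphisms on $\pi_j\otimes\mathbb Q$. Together, $\pi_j(\mathrm{Tel})\cong\pi_j(S^d)\otimes\mathbb Q$. By Serre's theorem, since $d$ is odd, this is $\mathbb Q$ for $j=d$ and $0$ otherwise. So $\mathrm{Tel}$ is a $K(\mathbb Q,d)$.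

**Step 2: from a map to $\mathrm{Tel}$ to a map to a sphere.** Let $\iota\in H^d(\mathrm{Tel};\mathbb Q)=\operatorname{Hom}(\mathbb Q,\mathbb Q)$ be the class that restricts to $s_d$ on the first sphere. Being nonzero, it is a fundamental class, so $c=g^*\iota$ for some $g:T\to\mathrm{Tel}$. By compactness $g(T)$ lies in a finite subtelescope, which deformation retracts onto its last sphere. So $g$ is homotopic in $\mathrm{Tel}$ to a map $f$ into that sphere. If $N$ is the degree of the map from the first sphere to it, then $\iota$ restricts on the last sphere to a class whose pullback under a degree-$N$ map is $s_d$, that is, to $s_d/N$. Hence $c=f^*(s_d/N)$. $\square$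

**Proof of Theorem A for $i=2m-1$.** The set $W$ is a finite CW complex. Take $f:W\to S^{2m-1}\subset\mathbb R^{2m}$ with $f^*s_{2m-1}=Na$. By the Weierstrass theorem there is a polynomial map $v:\mathbb R^M\to\mathbb R^{2m}$ with $|v-f|<1$ on the compact set $W$; a small change makes its coefficients rational. Then for $\tau\in[0,1]$ we have $|f+\tau(v-f)|>0$ on $W$, so $v\ne0$ on $W$ and $v\simeq f$ in $\mathbb R^{2m}\setminus0$. Put
$$\eta_0=|x|^{-2m}\sum_k(-1)^{k-1}x_k\,dx_1\wedge\cdots\widehat{dx_k}\cdots\wedge dx_{2m}.\tag{4}$$
It is closed on $\mathbb R^{2m}\setminus0$, and by Stokes $\int_{S^{2m-1}}\eta_0=2m\operatorname{vol}(B^{2m})=2m\,\pi^m/m!=2\pi^m/(m-1)!$. So $v^*\eta_0$ is closed on $V$, its coefficients have numerators in $\mathbb Q[x]$ and denominator $(|v|^2)^m$, which has no zero on $W$, and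
$$[v^*\eta_0]=\frac{2\pi^m}{(m-1)!}\,N\,a|_V .$$
Multiply by $(m-1)!/(2N)$. $\square$

## 5. Even degree: why the same argument fails, and an arctangent

For even $i$ the argument of Section 4 breaks in two places. Lemma 1 is false for even $d$: on $T=S^2\times S^2$ let $c$ be the sum of the two pulled-back generators. If $f^*s_2=Nc$ with $N\ge1$, then $N^2c^2=f^*(s_2^2)=0$, whereas $c^2\neq0$. Moreover, the analogue of (4) on $\mathbb R^{d+1}\setminus0$ has denominator $|x|^{d+1}$, which for even $d$ is not a polynomial.

The second difficulty can be overcome by hand for $S^2$. The form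
$$\frac{2z\,dx\wedge dy+(x\,dy-y\,dx)\wedge dz}{z^2+(x^2+y^2)^2}\tag{5}$$
has no pole on $\mathbb R^3\setminus0$. With $s=x^2+y^2$ and the polar angle $\theta$ one has $d\theta=(x\,dy-y\,dx)/s$ and $d\arg(z+\sqrt{-1}\,s)=(z\,ds-s\,dz)/(z^2+s^2)$. Since $(x\,dy-y\,dx)\wedge ds=-2s\,dx\wedge dy$, the form (5) equals $-d\theta\wedge d\arg(z+\sqrt{-1}\,s)$ off the $z$-axis. So it is closed there, and by continuity on $\mathbb R^3\setminus0$. Over $S^2$ the angle $\theta$ runs through $2\pi$, and $\arg(z+\sqrt{-1}\,s)$ runs from $0$ at the north pole to $\pi$ at the south pole. The integral is therefore $\pm2\pi^2$, not a multiple of $4\pi$. This agrees with Theorem A, where $i=2$ gives $\pi^m=\pi^2$.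

For the first difficulty there is a standard device: raise the degree by one. Multiply $a\in H^{2m-2}(W;\mathbb Q)$ by the generator $\theta$ of $H^1(S^1)$, represent $a\times\theta$ by a map $W\times S^1\to S^{2m-1}$, approximate it by a map $H$ to $\mathbb R^{2m}\setminus0$ that is polynomial in $x\in W$, pull back $\eta_0$, and integrate over the circle. The result is a closed form on $V$ in the right class up to a factor. The trouble is that the integral over the circle variable $t$ of a rational function of $(x,t)$ need not be rational in $x$. Take $m=2$ and the segment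
$$v=(1,\,ty_1,\,ty_2,\,ty_3)\in\mathbb R^4,\qquad t\in[0,1],$$
where $y_1,y_2,y_3$ are functions on $W$. On $x_1=1$ we have $\eta_0=|x|^{-4}dx_2\wedge dx_3\wedge dx_4$, so, with $R=|y|$, the $dt$-part of $v^*\eta_0$ is
$$\frac{t^2\,dt}{(1+t^2R^2)^2}\wedge(y_1\,dy_2\wedge dy_3-y_2\,dy_1\wedge dy_3+y_3\,dy_1\wedge dy_2),$$
and
$$\int_0^1\frac{t^2\,dt}{(1+t^2R^2)^2}=\frac1{2R^3}\Big(\arctan R-\frac R{1+R^2}\Big).$$
(Differentiate $\frac12(\arctan x-\frac x{1+x^2})$ to get $x^2/(1+x^2)^2$.) An arctangent appears because the denominator of $\eta_0$ varies along the segment. We need a model of $\mathbb R^{2m}\setminus0$ whose generator is given by a form without denominators, and paths in that model that are polynomial in $t$.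

## 6. A quadric on which the generator is a polynomial form

From now on $i=2m-2$ with $m\ge2$. For $v,z\in\mathbb C^m$ write $v\cdot z=\sum_kv_kz_k$ (bilinear, no conjugation), and let
$$\mathcal Q=\{(v,z)\in\mathbb C^m\times\mathbb C^m:\ v\cdot z=1\},$$
$$\sigma=\sum_k(-1)^{k-1}z_k\,dz_1\wedge\cdots\widehat{dz_k}\cdots\wedge dz_m\wedge dv_1\wedge\cdots\wedge dv_m .$$
The set $\mathcal Q$ is a complex submanifold, since $\sum(v_kdz_k+z_kdv_k)\neq0$ on it. For orientation: if $m=1$, then $\mathcal Q$ is $vz=1$ and $\sigma=z\,dv=dv/v$. The variable $z$ takes the place of the denominator.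

**Lemma 2.** The form $\sigma|_{\mathcal Q}$ is closed. The projection $\varpi:\mathcal Q\to\mathbb C^m\setminus0$, $(v,z)\mapsto v$, is a homotopy equivalence, and
$$[\sigma|_{\mathcal Q}]=\kappa\,\varpi^*s_{2m-1},\qquad \kappa=\pm m\,(2\sqrt{-1})^m\,\frac{\pi^m}{m!}\neq0 .\tag{6}$$

**Proof.** We have $d\sigma=m\,dz_1\wedge\cdots\wedge dz_m\wedge dv_1\wedge\cdots\wedge dv_m$. On $\mathcal Q$ the relation $\sum_k(v_k\,dz_k+z_k\,dv_k)=0$, with coefficients not all zero, makes these $2m$ one-forms linearly dependent at each point. So their product vanishes, and $\sigma|_{\mathcal Q}$ is closed.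

The map $\varsigma(v)=(v,\bar v/|v|^2)$ is a section of $\varpi$. The fibre of $\varpi$ over $v$ is the affine space $\{z:v\cdot z=1\}$, so moving $z$ linearly to $\bar v/|v|^2$ gives a homotopy from the identity to $\varsigma\varpi$. Hence $H^{2m-1}(\mathcal Q;\mathbb C)$ is spanned by $\varpi^*s_{2m-1}$, and $\kappa=\int_{S^{2m-1}}\varsigma^*\sigma$. On the unit sphere $\varsigma(v)=(v,\bar v)$, so we may substitute $z=\bar v$ in $\sigma$ and apply Stokes on the ball:
$$\kappa=m\int_{B^{2m}}d\bar v_1\wedge\cdots\wedge d\bar v_m\wedge dv_1\wedge\cdots\wedge dv_m .$$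
Each pair $d\bar v_k\wedge dv_k$ equals $2\sqrt{-1}$ times the area form, reordering costs a sign, and $\operatorname{vol}(B^{2m})=\pi^m/m!$. $\square$

## 7. A loop in the quadric that is polynomial in the loop variable

**The coefficient ring.** For $W\subset\mathbb R^M$ let $\mathcal O_W$ be the ring of functions $p/q$ with $p\in\mathbb C[x]$, $q\in\mathbb R[x]$ and $q\ne0$ everywhere on $W$. It is closed under partial derivatives. If $u=p/q\in\mathcal O_W$ has no zero on $W$, then $1/u=q\bar p/(p\bar p)\in\mathcal O_W$. Here $\bar p$ has the conjugate coefficients, so on real points $p\bar p=|p|^2$, a real polynomial without zeros on $W$. The same holds with $\mathbb C,\mathbb R$ replaced by $\mathbb Q(\sqrt{-1}),\mathbb Q$. All functions below have coefficients in these smaller fields.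

**Step 1: the topological loop.** We represent $a\times\theta$ by a map to an odd sphere, based at $e_1$. Let $\theta$ generate $H^1(S^1;\mathbb Z)$ and let $T=(W\times S^1)/(W\times\{1\})$, a finite CW complex. Let
$$c=a\times\theta\in\tilde H^{2m-1}(T;\mathbb Q)=H^{2m-1}(W\times S^1,W\times\{1\};\mathbb Q).$$
Lemma 1 gives a map $T\to S^{2m-1}\subset\mathbb C^m$ that pulls $s_{2m-1}$ back to $Nc$. A rotation of the sphere, which is homotopic to the identity, brings the image of the base point to $e_1$. So we have a continuous $f:W\times[0,1]\to S^{2m-1}$ with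
$$f(w,0)=f(w,1)=e_1,\qquad f^*s_{2m-1}=N(a\times\theta)\ \text{ on }W\times S^1,\quad S^1=[0,1]/(0\sim1).\tag{7}$$

**Step 2: polynomial vertices.** We replace $f$ at finitely many times by polynomial maps. By uniform continuity choose $0=t_0<\dots<t_\ell=1$ with $|f(w,t)-f(w,t')|<\frac14$ for $t,t'\in[t_{j-1},t_j]$ and all $w\in W$. By Weierstrass choose polynomial maps $v_j:\mathbb R^M\to\mathbb C^m$ with coefficients in $\mathbb Q(\sqrt{-1})$, with $v_0=v_\ell=e_1$, and with $|v_j-f(\cdot,t_j)|<\frac18$ on $W$. Put
$$n_j=v_j\cdot\bar v_j=|v_j|^2,\qquad u_j=v_j\cdot\bar v_{j-1}.$$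
On $W$ we have $|v_j|\ge\frac78$ and $|v_j-v_{j-1}|<\frac18+\frac14+\frac18=\frac12$. So $n_j>0$ and
$$\operatorname{Re}u_j=\tfrac12\big(|v_j|^2+|v_{j-1}|^2-|v_j-v_{j-1}|^2\big)>0 .\tag{8}$$

**Step 3: lifting the vertices.** We look for vertices in $\mathcal Q$ that can be joined by segments moving only $v$ or only $z$. If $z$ is fixed and $v$ moves linearly, then $v\cdot z$ is an affine function of $t$, so it is identically $1$ as soon as it is $1$ at both ends. Try $\tilde v_j=v_j/\lambda_j$, $\tilde z_j=\lambda_j\bar v_j/n_j$ with functions $\lambda_j$ to be found. Then $\tilde v_j\cdot\tilde z_j=1$ always, whereas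
$$\tilde v_j\cdot\tilde z_{j-1}=\frac{\lambda_{j-1}}{\lambda_j}\cdot\frac{u_j}{n_{j-1}} .$$
To make this $1$ we must take
$$\mu_j=u_j/n_{j-1},\qquad\lambda_0=1,\qquad\lambda_j=\mu_1\cdots\mu_j .$$
Write $\lambda=\lambda_\ell$. By (8) the $\mu_j$ have positive real part on $W$, so the $\lambda_j$ have no zeros there, and all entries of $\tilde v_j,\tilde z_j$ lie in $\mathcal O_W$. We have
$$\tilde v_j\cdot\tilde z_j=1,\qquad\tilde v_j\cdot\tilde z_{j-1}=1 .\tag{9}$$

**Step 4: the segments.** For $j=1,\dots,\ell$ and $t\in[0,1]$ let

* $A_j$: $v=(1-t)\tilde v_{j-1}+t\tilde v_j$, $z=\tilde z_{j-1}$;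
* $B_j$: $v=\tilde v_j$, $z=(1-t)\tilde z_{j-1}+t\tilde z_j$.

By (9), $v\cdot z=1$ on both. In the order $A_1,B_1,A_2,B_2,\dots,B_\ell$ they lead from $(e_1,e_1)$ to $(\lambda^{-1}e_1,\lambda e_1)$. The factor $\lambda$ is the price of rescaling, and in general it is not $1$. So the loop must still be closed. Since $m\ge2$, there is a second basis vector $e_2$ to use:

* $C_1$: $v=\lambda^{-1}e_1$, $z=\lambda e_1+t(1-\lambda)e_2$;
* $C_2$: $v=(1-t)\lambda^{-1}e_1+t(e_1+e_2)$, $z=\lambda e_1+(1-\lambda)e_2$;
* $C_3$: $v=e_1+e_2$, $z=(1-t)(\lambda e_1+(1-\lambda)e_2)+te_1$;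
* $C_4$: $v=e_1+(1-t)e_2$, $z=e_1$.

Here $v\cdot z$ is, in order, $1$; then $(1-t)+t(\lambda+1-\lambda)=1$; then $(1-t)(\lambda+1-\lambda)+t=1$; then $1$. Each segment starts where the preceding one ends, and the last one ends at $(e_1,e_1)$. We have $\rho=2\ell+4$ segments $H_1,\dots,H_\rho:V\times[0,1]\to\mathcal Q$, and each is polynomial in $t$ with coefficients in $\mathcal O_W$.

**Step 5: smoothing the corners.** To pull back forms we need a smooth map. Choose a smooth nondecreasing $\chi:[0,1]\to[0,1]$ that is $0$ near $0$ and $1$ near $1$, and put $H(x,r)=H_k(x,\chi(r-k+1))$ for $r\in[k-1,k]$. This is a smooth map $H:V\times\mathbb R/\rho\mathbb Z\to\mathcal Q$, locally independent of $r$ near integers.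

## 8. Integration along the loop

For a form $\Omega=\alpha_r+dr\wedge\beta_r$ on $V\times\mathbb R/\rho\mathbb Z$, where $\alpha_r,\beta_r$ do not involve $dr$, let $\int_{fib}\Omega=\int_0^\rho\beta_r\,dr$.

**Step 1: fibre integration on cohomology.** Let $d_V$ be the differential in the $V$-directions. Then $d\Omega=d_V\alpha_r+dr\wedge(\partial_r\alpha_r-d_V\beta_r)$. If $d\Omega=0$, then $d_V\beta_r=\partial_r\alpha_r$, so $d\int_{fib}\Omega=\int_0^\rho\partial_r\alpha_r\,dr=0$ by periodicity. If $\Omega=d(\alpha'_r+dr\wedge\beta'_r)$, then $\beta_r=\partial_r\alpha'_r-d_V\beta'_r$, so $\int_{fib}\Omega=-d\int_0^\rho\beta'_r\,dr$ is exact. So $\int_{fib}$ acts on cohomology. Since $\theta$ is represented by $dr/\rho$, it sends $[\beta]\times\theta$ to $\pm[\beta]$.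

**Step 2: the form $\omega'$ has rational coefficients.** Put $\omega'=\int_{fib}H^*\sigma$; it is closed, of degree $2m-2$. On the $k$-th interval $H$ is $H_k$ composed with $t=\chi(\cdot)$. If $H_k^*\sigma=\alpha_t+dt\wedge\beta_t$, the $dr$-part of $H^*\sigma$ there is $\chi'\,dr\wedge\beta_{\chi}$, and the substitution $t=\chi$ gives
$$\omega'=\sum_{k=1}^\rho\int_0^1\iota_{\partial_t}(H_k^*\sigma)\,dt .\tag{10}$$
Since $\sigma$ is polynomial and $\mathcal O_W$ is closed under partial derivatives, each integrand is a polynomial in $t$ whose coefficients are forms with coefficients in $\mathcal O_W$. Integrating a polynomial over $[0,1]$ produces no arctangent. So the coefficients of $\omega'$ lie in $\mathcal O_W$, more precisely they are $p/q$ with $p\in\mathbb Q(\sqrt{-1})[x]$, $q\in\mathbb Q[x]$, $q\ne0$ on $W$.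

**Step 3: what has to be shown about its class.** By (6), $[H^*\sigma]=\kappa(\varpi H)^*s_{2m-1}$. Let $g:[0,\rho]\to[0,1]$ be continuous and nondecreasing, running from $t_{j-1}$ to $t_j$ on the interval of $A_j$ and constant on all other intervals, and let $\tilde f(x,r)=f(x,g(r))$. Since $g$ runs from $0$ to $1$, it induces a map of degree one $\mathbb R/\rho\mathbb Z\to[0,1]/(0\sim1)$. By (7), $\tilde f^*s_{2m-1}=N(a|_V\times\theta)$. We claim
$$\varpi H\simeq\tilde f\quad\text{as maps }V\times\mathbb R/\rho\mathbb Z\to\mathbb C^m\setminus0 .\tag{11}$$

**Step 4: removing the factors $\lambda_j$.** The first half of the homotopy (11) deforms the factors $\lambda_j$ to $1$. For $\xi\in[0,1]$ let $\mu_j^\xi=(1-\xi)\mu_j+\xi$, which has positive real part, and $\lambda_j^\xi=\mu_1^\xi\cdots\mu_j^\xi\neq0$. With the parametrization of $\varpi H$, use the $v$-path with vertices $v_j/\lambda_j^\xi$ (moving on $A_j$, resting on $B_j$), then resting on $C_1$, then $e_1/\lambda_\ell^\xi\to e_1+e_2$ on $C_2$, resting on $C_3$, and $e_1+e_2\to e_1$ on $C_4$. At $\xi=0$ this is $\varpi H$. It starts and ends at $e_1$ for every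 $\xi$. It avoids $0$, for the following reasons. On $A_j$, the product of the moving point with $\bar v_{j-1}$ is
$$(1-t)\frac{n_{j-1}}{\lambda_{j-1}^\xi}+t\,\frac{u_j}{\lambda_j^\xi}=\frac{n_{j-1}}{\lambda^\xi_{j-1}\mu^\xi_j}\big[(1-t)\mu_j^\xi+t\mu_j\big],$$
and the bracket has positive real part. On $B_j$, $C_1$, $C_3$ the path is constant and nonzero. On $C_2$ the second coordinate is $t$, and at $t=0$ the first coordinate is $1/\lambda_\ell^\xi\neq0$. On $C_4$ the first coordinate is $1$.

**Step 5: comparing with $\tilde f$.** The second half of the homotopy starts at $\xi=1$, where all $\lambda_j^\xi$ are $1$. The path is the polygon $v_0\to v_1\to\cdots\to v_\ell=e_1$ with pauses, followed by $e_1\to e_1+e_2\to e_1$. Contract the last part by multiplying its $e_2$-coordinate by a factor that goes to $0$; the first coordinate stays $1$. Then the path rests at $e_1$ on the $C$-intervals, as $\tilde f$ does. On the interval of $A_j$, a point $(1-t)v_{j-1}+tv_j$ satisfies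
$$|(1-t)v_{j-1}+tv_j-f(x,g)|\le(1-t)|v_{j-1}-f(x,g)|+t|v_j-f(x,g)|<\tfrac18+\tfrac14<1,$$
because $g\in[t_{j-1},t_j]$. On $B_j$ we have $g=t_j$, and the distance is less than $\frac18$. Since $|\tilde f|=1$, the straight-line homotopy to $\tilde f$ avoids $0$, and it fixes the ends at $e_1$. This proves (11).

**Step 6: conclusion of Theorem A.** We obtain $[H^*\sigma]=\kappa N(a|_V\times\theta)$, hence $[\omega']=\pm\kappa N\,a|_V$. By (6), $\kappa$ is a nonzero rational multiple of $(\sqrt{-1})^m\pi^m$. So a suitable rational multiple of $(\sqrt{-1})^{-m}\omega'$ represents $\pi^ma|_V$. This class is real, so the real part of that form is closed and represents it too. Its coefficients are in $\mathbb Q(x)$ with denominators nowhere zero on $W$. $\square$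

## 9. A compactification with normal crossings

We turn to Theorem B. If $X$ is compact, take $\Psi$ to be the inclusion and $a'=\alpha$. If $\dim X=0$, then $X$ is a point, hence compact. So let $X\subset\mathbb R^n$ be irreducible and nonsingular with $d=\dim X\ge1$.

**Step 1: resolution.** The purpose is a smooth compactification whose boundary looks like coordinate hyperplanes. Let $Y_0\subset\mathbb P^n_{\mathbb R}$ be the Zariski closure of $X$, an integral projective scheme with $Y_0\cap\mathbb A^n=\operatorname{Spec}\mathbb R[x]/I(X)$. Its real points in $\mathbb A^n$ are exactly the points of $X$, and its local ring at $x\in X$ is $\mathbb R[X]_{\mathfrak m_x}$, which is regular. Let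
$$\Sigma=(Y_0\cap\{\text{hyperplane at infinity}\})\cup\operatorname{Sing}Y_0,\qquad\text{so that }(Y_0\setminus\Sigma)(\mathbb R)=X .$$
By Hironaka there is a projective birational morphism $Y\to Y_0$ with $Y$ regular and projective, an isomorphism over $Y_0\setminus\Sigma$, such that the preimage of $\Sigma$ is a simple normal crossing divisor $D=\bigcup_\gamma D_\gamma$ with $D_\gamma$ irreducible and regular. One first takes a resolution that is an isomorphism over the regular locus. Then one principalizes the ideal of the preimage of $\Sigma$, which is an isomorphism off that preimage (Kollár, *Lectures on Resolution of Singularities*, Thms 3.36, 3.35). Simple normal crossing means that at each point the local equations of the $D_\gamma$ through it are part of a regular system of parameters. For example, the union of two coordinate axes in the plane has this property, and three lines through one point do not.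

**Step 2: the real points.** Put $\bar X=Y(\mathbb R)$. Since $Y$ is regular of dimension $d$ and projective, $\bar X$ is a compact manifold of dimension $d$. It is an algebraic subset of some $\mathbb R^{M_0}$, because $\mathbb P^N(\mathbb R)$ is an affine real algebraic variety (BCR 3.4.4), embedded by the functions $y_ky_l/\sum_jy_j^2$ of the homogeneous coordinates. Put
$$Z_\gamma=D_\gamma(\mathbb R),\qquad Z=\bigcup_\gamma Z_\gamma,\qquad A(x)=\{\gamma:x\in Z_\gamma\}\quad(x\in\bar X).$$
At a real point $x$ the local equations of the $D_\gamma$, $\gamma\in A(x)$, are part of a smooth coordinate system of $\bar X$. So each $Z_\gamma$ is empty or a closed hypersurface, and $\bar X\setminus Z$ is dense in $\bar X$. The isomorphism $Y\setminus D\cong Y_0\setminus\Sigma$ identifies $X$ with $\bar X\setminus Z$ as manifolds. Let $j:X\to\bar X$ be the inclusion.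

**Step 3: algebraic functions near $\bar X$ are regular on $X$.** We need to know that $j$, and functions built on $Y$, are regular in the sense of Section 1. The coordinates of $\mathbb R^{M_0}$, and restrictions to $X$ of regular functions on open subschemes of $Y$ containing $X$, are locally quotients of polynomials: at $x\in X$ they are elements of $\mathbb R[X]_{\mathfrak m_x}$. Such a function $F$ is regular. Indeed, by quasi-compactness of the Zariski topology, $X$ is covered by finitely many sets $\{g_\nu\ne0\}$ with polynomials $g_\nu$ such that $F=p_\nu/q_\nu$ with $q_\nu\neq0$ on $\{g_\nu\neq0\}$. Then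
$$F=\frac{\sum_\nu p_\nu q_\nu g_\nu^2}{\sum_\nu q_\nu^2g_\nu^2}\quad\text{on }X.$$
At a point with $g_\nu\ne0$ the $\nu$-th numerator term is $F$ times the $\nu$-th denominator term, at a point with $g_\nu=0$ both terms vanish, and at every point some denominator term is positive. So $j:X\to\bar X\subset\mathbb R^{M_0}$ is a regular map and a diffeomorphism onto $\bar X\setminus Z$.

**Step 4: global functions with poles along $Z_\gamma$.** We want regular functions on $X$ that near a boundary point look like $1/t$ with $t$ a local equation. The set $\bar X$ lies in the affine open subset $Y\setminus\{\sum_jy_j^2=0\}$ of $Y$. Let finitely many functions $\tau_{\gamma,k}$ generate the ideal of $D_\gamma$ there, and put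
$$q_\gamma=\sum_k\tau_{\gamma,k}^2,\qquad f_{\gamma,k}=\tau_{\gamma,k}/q_\gamma .$$
On $\bar X$ the function $q_\gamma$ vanishes exactly on $Z_\gamma$. So $f_{\gamma,k}$ is regular on $X$ by Step 3. Let $x\in Z_\gamma$. The ideal of $D_\gamma$ at $x$ is principal, so by Nakayama some $\tau_{\gamma,k}$ generates it. The others are multiples $\tau_{\gamma,k'}=c_{k'}\tau_{\gamma,k}$, so near $x$
$$q_\gamma=\tau_{\gamma,k}^2\Big(1+\sum_{k'\ne k}c_{k'}^2\Big),\qquad t_\gamma:=q_\gamma/\tau_{\gamma,k}=\tau_{\gamma,k}\Big(1+\sum_{k'\neq k}c_{k'}^2\Big).$$
Thus $t_\gamma$ is a local equation of $D_\gamma$ at $x$, and $f_{\gamma,k}=1/t_\gamma$ on $X$ near $x$.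

## 10. The obstruction to extending a class over the boundary

Let $\mathcal J=j_*\mathbb Q_X$ and $\mathcal S_0=\mathcal J/\mathbb Q_{\bar X}$. The map $\mathbb Q_{\bar X}\to\mathcal J$ is injective because $X$ is dense. In the example $\mathbb R^*\subset P$, the stalk of $\mathcal J$ at $0$ is $\mathbb Q^2$, one value for each side, and the stalk of $\mathcal S_0$ is $\mathbb Q$, the jump; it is generated by the class of $\operatorname{sgn}$.

**Definition (good cube).** A good cube at $x\in\bar X$ is an open coordinate cube $N$ centred at $x$, relatively compact in a coordinate chart and meeting only the $Z_\gamma$ with $\gamma\in A(x)$, together with a choice of $k(\gamma)$ for each $\gamma\in A(x)$, such that the following holds. With $f_\gamma:=f_{\gamma,k(\gamma)}$, the functions $t_\gamma=1/f_\gamma$ $(\gamma\in A(x))$ are among the coordinates of the chart, vanish at $x$, generate the ideal of $D_\gamma$ at each point of $N$, and $Z_\gamma\cap N=\{t_\gamma=0\}$.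

By Step 4 of Section 9 good cubes exist at every $x$, arbitrarily small, so they form a basis of the topology. For $E$ in (2) with $\bar X=S^1\times P$, a small square around $(p,0)$ in the coordinates $(\theta,t)$, with $t$ a suitable local equation of $z=0$, is one.

**Step 1: sections on good cubes.** We compute the two sheaves. For a good cube $N$ at $x$, $N\cap X$ is the cube minus the hyperplanes $t_\gamma=0$, a disjoint union of $2^{|A(x)|}$ open orthants, each contractible. Hence $R^qj_*\mathbb Q_X=0$ for $q>0$, and pullback along $j$ gives an isomorphism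
$$H^i(\bar X;\mathcal J)\cong H^i(X;\mathbb Q).\tag{12}$$
The space $\mathcal J(N)$ consists of the functions on the set $\{\pm1\}^{A(x)}$ of orthants. The characters of this group form a basis, so with $f_B=\prod_{\gamma\in B}f_\gamma$, $f_\emptyset=1$, the functions $\operatorname{sgn}f_B$, $B\subset A(x)$, are a basis of $\mathcal J(N)$. Since $N$ is connected and $H^1(N;\mathbb Q)=0$,
$$\mathcal S_0(N)\text{ has basis }[\operatorname{sgn}f_B],\quad\emptyset\neq B\subset A(x).\tag{13}$$

**Step 2: the class $o$.** Let $o\in H^i(\bar X;\mathcal S_0)$ be the image of $\alpha\in H^i(X;\mathbb Q)=H^i(\bar X;\mathcal J)$. By the long exact sequence, $\alpha$ comes from $H^i(\bar X;\mathbb Q)$ if and only if $o=0$. In general $o\ne0$. For $E$ and the class $\alpha$ of Section 2, $\alpha=\frac12(\theta+\operatorname{sgn}(z)\theta)$, and the first summand extends. On the circle $z=0$ the sheaf $\mathcal S_0$ is constant with generator $[\operatorname{sgn}z]$, and $o$ restricts there to $\frac12\theta\cdot[\operatorname{sgn}z]\neq0$.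

So $\bar X$ must be changed. The only thing we know about $o$ is local, and this is where $i\ge1$ enters.

**Step 3: walls.** We cut $\bar X$ into closed pieces on which $o$ vanishes. Since $i\ge1$, every point of $\bar X$ has a neighborhood on which $o$ restricts to $0$: represent $o$ by a cocycle of an injective resolution; locally it is a coboundary. Let $\delta$ be a Lebesgue number of the resulting open cover. Let $h_1,\dots,h_L$ be all functions $\xi_r-c$, where $\xi_1,\dots,\xi_{M_0}$ are the coordinates of $\mathbb R^{M_0}$ and $c$ runs through a finite grid in $\mathbb R$ of mesh $<\delta/\sqrt{M_0}$ which extends strictly beyond the range of all $\xi_r$ on $\bar X$ at both ends. For $\varepsilon\in\{\pm1\}^L$ put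
$$C_\varepsilon=\{x\in\bar X:\varepsilon_lh_l(x)\ge0\ \text{ for all }l\}.$$
If $C_\varepsilon\ne\emptyset$, the conditions confine each $\xi_r$ to an interval between two neighboring grid values, or to one grid value. So $C_\varepsilon$ has diameter $<\delta$, it lies in one member of the cover, and
$$o|_{C_\varepsilon}=0\quad\text{for all }\varepsilon .\tag{14}$$

If there were a partition of unity acting on $\mathcal S_0$ and subordinate to the $C_\varepsilon$, we could split $o$ into pieces, and each would vanish. But there is none. The natural candidate for cutting down to $\{h>0\}$ is multiplication by $\frac12(1+\operatorname{sgn}h)$. It would send $[\operatorname{sgn}f_B]$ to an expression involving $\operatorname{sgn}(h)\operatorname{sgn}(f_B)=\operatorname{sgn}(hf_B)$. This is not a section of $\mathcal J$ near points of the wall $h=0$, because it jumps across the wall inside $X$. The way out is to pass to a compactification on which the function $hf_B$ has limits in $P$, and to use $\operatorname{sgn}(hf_B)$ only near the places where $hf_B=\infty$; those places are away from $hf_B=0$.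

## 11. The closure of the graph, and the sections $\langle\varphi\rangle$

For $F\subset\{1,\dots,L\}$ put $h_F=\prod_{l\in F}h_l$ and $\varepsilon_F=\prod_{l\in F}\varepsilon_l$, with $h_\emptyset=\varepsilon_\emptyset=1$. Let $\Phi$ be the finite set of regular functions $h_F\prod_{\gamma\in B}f_{\gamma,k(\gamma)}$ on $X$, for all $F$, all nonempty sets $B$ of indices $\gamma$, and all choices of the $k(\gamma)$.

**Step 1: the map $\Psi$.** Embed $P=\mathbb R\cup\{\infty\}$ in $\mathbb R^2$ as the unit circle by $y\mapsto\big(\frac{1-y^2}{1+y^2},\frac{2y}{1+y^2}\big)$, $\infty\mapsto(-1,0)$. The map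
$$\Psi:X\to\bar X\times P^\Phi\subset\mathbb R^M,\qquad x\mapsto\big(x,(\varphi(x))_{\varphi\in\Phi}\big)\tag{15}$$
is regular and has bounded image. Let $K=\overline{\Psi(X)}$, and let $b:K\to\bar X$ be the projection. The graph of the continuous map $(\varphi)_\varphi$ is closed in $X\times P^\Phi$, which is open in $\bar X\times P^\Phi$. Hence $b^{-1}(X)=\Psi(X)$. So $\Psi$ is an embedding $j_K:X\to K$ onto an open dense subset, and $bj_K=j$.

**Step 2: sheaves on $K$.** We set up on $K$ what we had on $\bar X$. Let $\mathcal J_K=j_{K*}\mathbb Q_X$ and $\mathcal S_K=\mathcal J_K/\mathbb Q_K$ (injectivity by density again). Then $b_*\mathcal J_K=(bj_K)_*\mathbb Q_X=\mathcal J$. The composite $\mathcal J=b_*\mathcal J_K\to b_*\mathcal S_K$ kills $\mathbb Q_{\bar X}$, because a locally constant function $c$ on an open $U\subset\bar X$ gives the locally constant function $c\circ b$ on $b^{-1}(U)$. So it induces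
$$e:\mathcal S_0\to b_*\mathcal S_K .$$
We shall prove $e(o)=0$ in $H^i(\bar X;b_*\mathcal S_K)$; this will suffice.

**Step 3: the section $\langle\varphi\rangle$.** This is the substitute for "$\operatorname{sgn}\varphi$ near $\varphi=\infty$". Each $\varphi\in\Phi$ extends to a continuous $\tilde\varphi:K\to P$, namely a coordinate projection. On the open set $\{\tilde\varphi\neq0\}$, $\operatorname{sgn}\varphi$ is a section of $\mathcal J_K$. On $\{\tilde\varphi\ne0,\infty\}$ it extends to the locally constant function $\operatorname{sgn}\tilde\varphi$, so its class in $\mathcal S_K$ is $0$ there. Hence the class of $\operatorname{sgn}\varphi$ on $\{\tilde\varphi\neq0\}$ and the zero section on $\{\tilde\varphi\ne\infty\}$ glue to a section $\langle\varphi\rangle\in\Gamma(K,\mathcal S_K)$. It has two properties.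

**(P0)** $\langle\varphi\rangle=0$ on $\{\tilde\varphi\neq\infty\}$.

**(P1)** If $G\subset K$ is open, $g:G\to\mathbb R\setminus0$ is continuous, $\varphi,\varphi'\in\Phi$ and $\varphi'=g\varphi$ on $G\cap X$, then $\langle\varphi'\rangle=\operatorname{sgn}(g)\langle\varphi\rangle$ on $G$.

(P0) holds by construction. For (P1), note that $\tilde\varphi'=g\tilde\varphi$ on $G$ by density, since multiplication $(\mathbb R\setminus0)\times P\to P$ is continuous. So the two defining open sets coincide on $G$ for $\varphi$ and $\varphi'$. On $\{\tilde\varphi\ne0\}\cap G$ we have $\operatorname{sgn}\varphi'=\operatorname{sgn}(g)\operatorname{sgn}\varphi$ with $\operatorname{sgn}g$ locally constant.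

**A local picture.** Let $(x,z)$ be coordinates in the plane, with boundary $z=0$, $f=1/z$, and wall $h=x$; let $\varphi=hf=x/z$. The closure of the graph of $\varphi$ has one point over $(x,0)$, $x\ne0$, namely $\tilde\varphi=\infty$. Over $(0,0)$ it contains all of $P$, since $\varphi$ is constant along each line $x=cz$. The sets $\{\tilde\varphi=\infty\}$ and $\{\tilde\varphi=0\}$ have become disjoint, so the pole no longer meets the zero. Near $\{\tilde\varphi=\infty\}$ we have $\langle\varphi\rangle=[\operatorname{sgn}x\operatorname{sgn}z]$, which is $[\operatorname{sgn}z]$ over $x>0$ and $-[\operatorname{sgn}z]$ over $x<0$. So $\frac12([\operatorname{sgn}z]+\langle\varphi\rangle)$ is $[\operatorname{sgn}z]$ over $x>0$ and $0$ over $x<0$. This is the cut-off that did not exist downstairs.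

## 12. Cut-off maps $\mathcal E_\varepsilon$

**Step 1: definition of $\mathcal E^h$.** We turn $[\operatorname{sgn}f_B]\mapsto\langle hf_B\rangle$ into a sheaf map. For $h=h_F$ and a good cube $N$ at $x$, define a linear map $\mathcal S_0(N)\to\mathcal S_K(b^{-1}(N))$ on the basis (13) by
$$\mathcal E^h([\operatorname{sgn}f_B])=\langle hf_B\rangle|_{b^{-1}(N)},\qquad\emptyset\neq B\subset A(x).\tag{16}$$
Note that $hf_B\in\Phi$.

**Step 2: compatibility.** We check that (16) commutes with restriction and does not depend on the data. Let $N'\subset N$ be a good cube at $x'$ with functions $f'_\gamma=1/t'_\gamma$; the case $N'=N$ with other data is included. Since $N$ meets only the $Z_\gamma$ with $\gamma\in A(x)$, we have $A(x')\subset A(x)$. Let $\emptyset\neq B\subset A(x)$ and $B'=B\cap A(x')$.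

For $\gamma\in B\setminus B'$ the cube $N'$ does not meet $Z_\gamma$, so $f_\gamma=1/t_\gamma$ is continuous and nowhere zero on $N'$. For $\gamma\in B'$ the functions $t_\gamma,t'_\gamma$ generate the same ideal at every point of $N'$. So $t'_\gamma/t_\gamma$ is a unit at every point, hence extends to a continuous nowhere zero function on $N'$, and $f_\gamma=(t'_\gamma/t_\gamma)f'_\gamma$. Multiplying,
$$f_B=g\,f'_{B'}\quad\text{on }N'\cap X,$$
with $g$ continuous and nowhere zero on the connected set $N'$. Let $\epsilon'$ be its constant sign.

If $B'\neq\emptyset$, then $[\operatorname{sgn}f_B]|_{N'}=\epsilon'[\operatorname{sgn}f'_{B'}]$, and (P1) with $G=b^{-1}(N')$ and the function $g\circ b$ gives $\langle hf_B\rangle=\epsilon'\langle hf'_{B'}\rangle$ on $b^{-1}(N')$. If $B'=\emptyset$, then $\operatorname{sgn}f_B=\epsilon'$ on $N'\cap X$, so $[\operatorname{sgn}f_B]|_{N'}=0$. In this case $hf_B=hg$ extends to a continuous real function on $N'$, so its extension to $b^{-1}(N')$ is finite, and $\langle hf_B\rangle=0$ there by (P0). In both cases the two sides agree.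

Taking $N'=N$ as sets shows that (16) depends only on $N$. For an arbitrary open $U$ and $s\in\mathcal S_0(U)$, the sections $\mathcal E^h(s|_N)$, $N\subset U$ a good cube, agree on $b^{-1}$ of smaller good cubes and hence glue. So $\mathcal E^h:\mathcal S_0\to b_*\mathcal S_K$ is a sheaf homomorphism.

**Step 3: two properties.**

**(E1)** $\mathcal E^{1}=e$. On a good cube $N$ the product $\prod_{\gamma\in B}|t_\gamma|$ is bounded, so $|f_B|$ is bounded below by a positive constant on $N\cap X$. Since $\Psi(N\cap X)$ is dense in the open set $b^{-1}(N)$, we get $\tilde f_B\neq0$ on $b^{-1}(N)$. There $\langle f_B\rangle$ is by definition the class of $\operatorname{sgn}f_B$, that is, $e([\operatorname{sgn}f_B])$.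

**(E2)** Let $l\notin F$. On an open set where $h_l$ has constant sign $\ne0$, $\mathcal E^{h_{F\cup\{l\}}}=\operatorname{sgn}(h_l)\,\mathcal E^{h_F}$. This is (P1) with $g=h_l\circ b$, because $h_{F\cup\{l\}}f_B=h_l\cdot h_Ff_B$.

**Step 4: the pieces.** We now split $e$ into parts supported on the $C_\varepsilon$. Put
$$\mathcal E_\varepsilon=2^{-L}\sum_{F}\varepsilon_F\,\mathcal E^{h_F},\qquad\varepsilon\in\{\pm1\}^L .$$
For $F\neq\emptyset$ we have $\sum_\varepsilon\varepsilon_F=0$, so with (E1)
$$\sum_\varepsilon\mathcal E_\varepsilon=\mathcal E^{1}=e .\tag{17}$$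
Let $x\notin C_\varepsilon$, say $\varepsilon_lh_l(x)<0$. Then $\operatorname{sgn}h_l=-\varepsilon_l$ near $x$, and for $l\notin F$ property (E2) gives, near $x$,
$$\varepsilon_{F\cup\{l\}}\mathcal E^{h_{F\cup\{l\}}}=\varepsilon_F\varepsilon_l\cdot(-\varepsilon_l)\,\mathcal E^{h_F}=-\varepsilon_F\mathcal E^{h_F}.$$
The terms for $F$ and $F\cup\{l\}$ cancel in pairs. So $\mathcal E_\varepsilon=0$ near $x$, and $\mathcal E_\varepsilon$ vanishes on the open set $\bar X\setminus C_\varepsilon$.

**Step 5: factorization.** We express "supported on $C_\varepsilon$" in a form usable in cohomology. Let $\iota_\varepsilon:C_\varepsilon\to\bar X$ be the inclusion of this closed set. The map $\mathcal S_0\to\iota_{\varepsilon*}\iota_\varepsilon^{-1}\mathcal S_0$ is surjective, and its kernel is the extension by zero of $\mathcal S_0|_{\bar X\setminus C_\varepsilon}$, on which $\mathcal E_\varepsilon$ is zero. So $\mathcal E_\varepsilon$ factors as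
$$\mathcal S_0\to\iota_{\varepsilon*}\iota_\varepsilon^{-1}\mathcal S_0\to b_*\mathcal S_K .\tag{18}$$

## 13. Extension of the class to $K$

**Step 1: the obstruction dies.** Since $C_\varepsilon$ is closed, $H^i(\bar X;\iota_{\varepsilon*}\iota_\varepsilon^{-1}\mathcal S_0)=H^i(C_\varepsilon;\iota_\varepsilon^{-1}\mathcal S_0)$. By (18), $\mathcal E_\varepsilon(o)$ is the image of $o|_{C_\varepsilon}$, which is $0$ by (14). By (17),
$$e(o)=\sum_\varepsilon\mathcal E_\varepsilon(o)=0\quad\text{in }H^i(\bar X;b_*\mathcal S_K).\tag{19}$$

**Step 2: moving to $K$.** We transfer (19) from $\bar X$ to $K$. For every sheaf $\mathcal F$ on $K$ there is a natural map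
$$H^i(\bar X;b_*\mathcal F)\to H^i(K;b^{-1}b_*\mathcal F)\to H^i(K;\mathcal F).\tag{20}$$
Let $\alpha'\in H^i(K;\mathcal J_K)$ be the image of $\alpha\in H^i(\bar X;\mathcal J)=H^i(\bar X;b_*\mathcal J_K)$. The map $b_*\mathcal J_K\to b_*\mathcal S_K$ is the composite $\mathcal J\to\mathcal S_0\xrightarrow{e}b_*\mathcal S_K$, so it sends $\alpha$ to $e(o)$. By naturality of (20) in $\mathcal F$, the image of $\alpha'$ in $H^i(K;\mathcal S_K)$ is the image of $e(o)=0$. The exact sequence of $0\to\mathbb Q_K\to\mathcal J_K\to\mathcal S_K\to0$ gives a class $a'\in H^i(K;\mathbb Q)$ that maps to $\alpha'$.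

**Step 3: $a'$ restricts to $\alpha$.** Pull back along $j_K$. We have $j_K^{-1}\mathcal J_K=\mathbb Q_X$, and $\mathbb Q_K\to\mathcal J_K$ becomes the identity of $\mathbb Q_X$. So $j_K^*a'$ is the pullback of $\alpha'$ to $H^i(X;\mathbb Q)$. Since $bj_K=j$, this is the pullback of $\alpha\in H^i(\bar X;\mathcal J)$ along $j$, which is $\alpha\in H^i(X;\mathbb Q)$ by (12). Hence $\Psi^*a'=j_K^*a'=\alpha$. This proves Theorem B, and with Section 3 the Main Theorem. $\square$

## 14. Complements: compact sets and complexifications

The following two statements are not used above.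

**Proposition 1.** Let $K\subset\mathbb R^n$ be compact, $i\ge1$, $a\in H^i(K;\mathbb Q)$. Then $\pi^{\lfloor i/2\rfloor+1}a$ is the restriction to $K$ of the class of a closed $i$-form on a neighborhood of $K$ with coefficients in $\mathbb Q(x_1,\dots,x_n)$ and denominators nonvanishing on $K$.

**Proof.** Extend $a$ to an open neighborhood, choose $W$ as in Step 3 of Section 3, and apply Theorem A. $\square$

**Proposition 2.** Let $X$ be irreducible and nonsingular, and let $X_{\mathbb C}\subset\mathbb C^n$ be the complex zero set of $I(X)$. There is a Zariski open nonsingular $U\subset X_{\mathbb C}$ containing $X$ such that $H_i(X;\mathbb Q)\to H_i(U;\mathbb Q)$ is injective for all $i\ge1$.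

**Proof.** First, $X_{\mathbb C}$ is irreducible. For an irreducible component $Y$ of $X_{\mathbb C}$, the set $Y\cup\bar Y$ is defined by real polynomials. Since $X$ is irreducible, it lies in one such $Y\cup\bar Y$, the corresponding polynomials lie in $I(X)$, and $X_{\mathbb C}=Y\cup\bar Y$. If $Y\neq\bar Y$, then all real points lie in $Y\cap\bar Y$, which is again defined by real polynomials. These lie in $I(X)$, so $X_{\mathbb C}\subset Y\cap\bar Y$, which has smaller dimension, a contradiction.

By the Main Theorem choose finitely many closed algebraic forms that span all $H^i_{dR}(X)$, $i\ge1$. Let $U$ be the nonsingular locus of $X_{\mathbb C}$ minus the zeros of the denominators of these forms. It contains $X$, and it is a connected complex manifold because $X_{\mathbb C}$ is irreducible. The forms extend to holomorphic forms on $U$. The extensions are closed: near a point of $X$, suitable coordinates among $x_1,\dots,x_n$ are holomorphic coordinates of $U$ in which $X$ corresponds to $\mathbb R^d\subset\mathbb C^d$, and a holomorphic form whose restriction to $\mathbb R^d$ vanishes has coefficients vanishing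 on $\mathbb R^d$, hence is $0$ near that point. So the differentials vanish near $X$, hence on the connected $U$. A class in $H_i(X;\mathbb Q)$ that becomes $0$ in $H_i(U;\mathbb Q)$ has zero integral against all these forms. Since they span $H^i_{dR}(X)$, the class is $0$. $\square$
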